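\title{Almost constrained Banach spaces that are not complemented in their biduals}

\begin{abstract}
A subspace $Y$ of a Banach space $Z$ is almost constrained if every family of closed balls centered in $Y$ that has a common point in $Z$ has a common point in $Y$. The range of a projection of norm one has this property. We show that the converse fails for a real Banach space $X$ inside its bidual: there is a separable $X$ that is almost constrained in $X^{**}$ and is not the range of any bounded projection on $X^{**}$, and $\ell_1$ has an equivalent norm for which it is almost constrained but not $1$-complemented in its bidual. For spaces that do not contain $\ell_1$ the converse holds, and the projection of norm one is unique. The counterexamples are $\ell_1$-sums of reflexive spaces glued along a common subspace.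
\end{abstract}

\section{Introduction}

All Banach spaces in this paper are real. Let $Y$ be a closed subspace of a Banach space $Z$. We say that $Y$ is \emph{$1$-complemented} (or \emph{constrained}) in $Z$ if it is the range of a linear projection of norm $1$ on $Z$, and that $Y$ is \emph{almost constrained}, or an \emph{$AC$-subspace}, if every family of closed balls centered at points of $Y$ that has a common point in $Z$ also has a common point in $Y$.

A $1$-complemented subspace is almost constrained: if $P$ is the projection and $\|z-y_i\|\le r_i$ for all $i$, with $y_i\in Y$, then $\|Pz-y_i\|=\|P(z-y_i)\|\le r_i$. The $AC$ property keeps this consequence and forgets linearity. In fact $Y$ is $AC$ in $Z$ exactly when, for each single vector $z\in Z$, there is a projection of norm at most $1$ from $Y+\mathbb Rz$ onto $Y$ (Lemma~\ref{lem:shadow}). The converse implication therefore asks whether these one-step projections can be chosen so that they fit together into one linear map. For general pairs $Y\subset Z$ they cannot, even when $Y$ has finite codimension; Example~\ref{ex:median}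 is four-dimensional. The following question, which comes from \cite{AC2}, concerns the pair formed by a space $X$ and its bidual, with $X$ identified with its canonical image in $X^{**}$.

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be a nonzero real Banach space that is an $AC$-subspace of $X^{**}$. Is there a projection of norm $1$ from $X^{**}$ onto $X$?}
\medskip

The simplest cases suggest that the answer is yes. If $X$ is reflexive there is nothing to prove. If $X=Y^*$ is a dual space, such as $\ell_1=c_0^*$, restriction of functionals to $Y\subset Y^{**}$ is a projection of norm $1$ from $Y^{***}$ onto $Y^*$, so both properties hold. For $c_0$ both fail: the balls of radius $1$ centered at the points $2e_n$ all contain $(1,1,\dots)\in\ell_\infty=c_0^{**}$, while a common point $x$ must have $x_n\ge1$ for all $n$ and so is not in $c_0$. Moreover, the pair $X\subset X^{**}$ is far from arbitrary, since $X$ determines $X^{**}$ and its norm; one cannot simply choose the larger space so as to obstruct a projection. Nevertheless the answer is no.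

\begin{theorem}\label{thm:A}
There is a separable Banach space $X$ that is an $AC$-subspace of $X^{**}$ and is not the range of any bounded linear projection on $X^{**}$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $X$ be a nonzero Banach space that contains no subspace isomorphic to $\ell_1$. If $X$ is an $AC$-subspace of $X^{**}$, then there is a projection of norm $1$ from $X^{**}$ onto $X$, and it is unique.
\end{theorem}

\begin{theorem}\label{thm:C}
The space $\ell_1$ has an equivalent norm for which it is an $AC$-subspace of its bidual but is not $1$-complemented in it. More generally, so does $\ell_1\oplus W$ for every Banach space $W$ that is an $AC$-subspace of $W^{**}$.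
\end{theorem}

Thus the hypothesis of Theorem~\ref{thm:B} cannot be dropped, even for $\ell_1$ itself.

Both counterexamples come from one construction, which transfers the gap between the two properties from a pair $F\subset Z$ of reflexive spaces to a pair $X\subset X^{**}$. The space $X$ is an $\ell_1$-sum of countably many approximations $Z_n$ of $Z$, glued along $F$. It is $AC$ in $X^{**}$ as soon as $F$ is $AC$ in each $Z_n$ (Section~\ref{sec:amalgam}). On the other hand, the maps $Z_n\to X$ have a limit $Z\to X^{**}$, and through it a projection of $X^{**}$ onto $X$ produces a projection of $Z$ onto $F$. This is carried out with norm-one projections and finite-dimensional $Z$ in Section~\ref{sec:C}, and with bounded projections in Section~\ref{sec:A}. Theorem~\ref{thm:B}, proved first, shows why $\ell_1$ has to appear.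

\medskip
\noindent\textbf{Conventions.} Projections are linear. An operator is \emph{contractive} if its norm is at most $1$; a contractive projection with nonzero range has norm exactly $1$. The closed unit ball of $X$ is $B_X$. For $1\le p<\infty$, $(\bigoplus_nV_n)_{\ell_p}$ is the space of sequences $(v_n)$ with $v_n\in V_n$ and $(\|v_n\|)\in\ell_p$; its dual is the $\ell_{p'}$-sum of the duals, $1/p+1/p'=1$.

If $\mathcal U$ is an ultrafilter on a set $I$ and $(a_i)_{i\in I}$ is a family in a compact Hausdorff space, there is a unique point $\lim_{\mathcal U}a_i$ such that $\{i:a_i\in V\}\in\mathcal U$ for each of its neighborhoods $V$. We use this for bounded families of reals, for bounded families in a reflexive space (weak topology), and for bounded families in $X^{**}$ (weak$^*$ topology). These limits are additive and homogeneous, bounded operators preserve weak limits, and $\|\lim_{\mathcal U}a_i\|\le\lim_{\mathcal U}\|a_i\|$. A free ultrafilter on $\mathbb N$ contains all cofinite sets, so the limit along it ignores finitely many terms and extends the ordinary limit.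

\section{Shadows}\label{sec:shadows}

Let $Y$ be a closed subspace of $Z$. A \emph{shadow} of $z\in Z$ in $Y$ is a point $p\in Y$ that is at least as close as $z$ to every point of $Y$:
\[
\|p-y\|\le\|z-y\|\qquad(y\in Y).
\]
Taking $y=0$ gives $\|p\|\le\|z\|$. We also put
\[
O(Y,Z)=\{v\in Z:\ \|y+v\|\ge\|y\|\ \text{ for all }y\in Y\}.
\]
Replacing $y$ by $p-y$ in the definition of a shadow shows that $p\in Y$ is a shadow of $z$ if and only if $z-p\in O(Y,Z)$.

\begin{lemma}\label{lem:shadow}
The following are equivalent: \emph{(a)} $Y$ is $AC$ in $Z$; \emph{(b)} every $z\in Z$ has a shadow in $Y$; \emph{(c)} for every $z\in Z$ there is a contractive projection of $Y+\mathbb Rz$ onto $Y$.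
\end{lemma}

\begin{proof}
If (a) holds, the balls with center $y\in Y$ and radius $\|z-y\|$ all contain $z$, and a common point in $Y$ is a shadow of $z$. If (b) holds and $z$ lies in all balls of a family centered in $Y$, so does a shadow of $z$. If $P$ is as in (c), then $\|Pz-y\|=\|P(z-y)\|\le\|z-y\|$, so $Pz$ is a shadow. Finally, if $p$ is a shadow of $z\notin Y$, put $P(y+\lambda z)=y+\lambda p$; for $\lambda\ne0$ we have $\|y+\lambda p\|=|\lambda|\,\|p+y/\lambda\|\le|\lambda|\,\|z+y/\lambda\|=\|y+\lambda z\|$.
\end{proof}

So $Y$ is $AC$ in $Z$ if and only if $Z=Y+O(Y,Z)$, and a contractive projection onto $Y$ is a linear choice of shadows. There is one situation in which linearity is automatic.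

\begin{lemma}\label{lem:linear}
Let $Y$ be $AC$ in $Z$ and suppose that $O(Y,Z)$ is closed under addition. Then there is exactly one contractive projection of $Z$ onto $Y$.
\end{lemma}

\begin{proof}
Write $O=O(Y,Z)$. It is closed under scalar multiples, since $\|y+\lambda v\|=|\lambda|\,\|y/\lambda+v\|\ge\|y\|$ for $\lambda\neq0$, so it is a linear subspace; and $O\cap Y=\{0\}$, as one sees by taking $y=-v$. Hence $Z=Y\oplus O$ algebraically, and $P(y+v)=y$ is a projection onto $Y$ with $\|P(y+v)\|=\|y\|\le\|y+v\|$. If $Q$ is a contractive projection onto $Y$ and $Qv=0$, then $\|y\|=\|Q(y+v)\|\le\|y+v\|$ for $y\in Y$, so $\ker Q\subset O$. Then $z=Qz+(z-Qz)$ is the decomposition of $z$ in $Y\oplus O$, and $Qz=Pz$.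
\end{proof}

An $AC$-subspace that is not $1$-complemented has codimension at least $2$ by Lemma~\ref{lem:shadow}(c), and dimension at least $2$ because a line is $1$-complemented by the Hahn--Banach theorem. The next example shows that the gap already appears in dimension $2+2$. Three vectors are forced to have shadow $0$, while their sum is a nonzero vector of the subspace.

\begin{example}\label{ex:median}
Let $F=\mathbb R^2$ with the Euclidean norm $|\cdot|$, and let $u_1,u_2,u_3$ be the unit vectors at angles $0,\pi/3,2\pi/3$. Their mutual inner products are $\pm\frac12$, so $|u_i\pm u_j|\le\sqrt3$ for $i\ne j$. Let $d=u_1/4$, so that $0<|d|<2-\sqrt3$. On $F\times\mathbb R^3$ put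
\[
\rho(y,\sigma)=\inf_{\omega\in\mathbb R^3}\Big(\Big|y-\sum_i\omega_iu_i\Big|+\sum_i\max(|\omega_i|,|\sigma_i|)\Big).
\]
Adding and scaling the parameters $\omega$ shows that $\rho$ is a seminorm, and $\rho(y,\sigma)\ge|y|$ and $\rho(y,\sigma)\ge\sum_i|\sigma_i|$, so $\rho$ is a norm. Let $\mathbf 1=(1,1,1)$ and let $Z$ be the four-dimensional quotient of $F\times\mathbb R^3$ by the line $\mathbb R(d,\mathbf 1)$, with quotient norm $N[(y,\sigma)]=\inf_{\mu}\rho(y+\mu d,\sigma+\mu\mathbf 1)$. We claim that
\begin{equation}\label{eq:median}
N[(y,\sigma)]\ge|y|\qquad\text{whenever the median of }\sigma_1,\sigma_2,\sigma_3\text{ is }0 .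
\end{equation}
Fix $\mu$ and $\omega$, and let $\tau_i=\max(|\omega_i|,|\sigma_i+\mu|)$. Two of the $\sigma_i$ are $\ge0$ and two are $\le0$, so there are $i\ne j$ with $\tau_i,\tau_j\ge|\mu|$. Write $\omega_i=\omega_i'+\omega_i''$ with $|\omega_i'|\le|\mu|$ and $|\omega_i''|\le\tau_i-|\mu|$, and do the same for $j$. A convex function on a square is largest at a vertex, so $|\omega_i'u_i+\omega_j'u_j|\le\sqrt3\,|\mu|$. Therefore $|\sum_k\omega_ku_k|\le\sum_k\tau_k-(2-\sqrt3)|\mu|\le\sum_k\tau_k-|\mu d|$, and
\[
|y|\le\Big|y+\mu d-\sum_k\omega_ku_k\Big|+\Big|\sum_k\omega_ku_k\Big|+|\mu d|\le\Big|y+\mu d-\sum_k\omega_ku_k\Big|+\sum_k\tau_k ,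
\]
which proves \eqref{eq:median}. With $\sigma=0$ we get $N[(y,0)]=|y|$ (for the upper bound take $\mu=0$, $\omega=0$), so $F$ is a subspace of $Z$. If $\sigma$ has median $m$, then for $y'\in F$ we have $[(y,\sigma)]-y'=[(y-md-y',\sigma-m\mathbf 1)]$, whose norm is at least $|y-md-y'|$ by \eqref{eq:median}. So $y-md$ is a shadow of $[(y,\sigma)]$, and $F$ is $AC$ in $Z$.

Suppose that $P$ is a contractive projection of $Z$ onto $F$, and let $a_i=P[(0,e_i)]$. Taking $\omega=\pm e_i$ gives $\rho(\pm u_i,e_i)\le1$, so $|a_i\pm u_i|\le1$, and the parallelogram law gives $2|a_i|^2+2\le2$, that is, $a_i=0$. But $[(d,\mathbf 1)]=0$ gives $d+a_1+a_2+a_3=0$, and $d\ne0$. So $F$ is not $1$-complemented in $Z$. Shadows exist, but they are computed with the median, which is not linear.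
\end{example}

\section{Spaces not containing $\ell_1$}\label{sec:B}

By Lemma~\ref{lem:linear}, Theorem~\ref{thm:B} will follow once we know that $O(X)=O(X,X^{**})$ is closed under addition. Let $K$ be the ball $B_{X^*}$ with the weak$^*$ topology, a compact Hausdorff space. Elements of $X$ are continuous functions on $K$; elements of $X^{**}$ are bounded functions on $K$, in general not continuous. Membership in $O(X)$ can be read off from the zero set.

\begin{lemma}\label{lem:dense}
Let $v\in X^{**}$. Then $v\in O(X)$ if and only if $K\cap\ker v$ is dense in $K$.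
\end{lemma}

\begin{proof}
If $K\cap\ker v$ is dense and $y\in X$, then $\|y+v\|\ge\sup_{f\in K\cap\ker v}f(y)=\|y\|$, because $y$ is continuous on $K$. Conversely, let $0\ne v\in O(X)$. The dual of the closed hyperplane $\ker v\subset X^*$ is isometric to $X^{**}/\mathbb Rv$, so for $y\in X$
\[
\sup\{f(y):f\in K\cap\ker v\}=\inf_{\lambda\in\mathbb R}\|y+\lambda v\|=\|y\|,
\]
since $\lambda v\in O(X)$. If some $f_0\in K$ were outside the weak$^*$ closure of the convex set $K\cap\ker v$, the Hahn--Banach theorem would give a weak$^*$ continuous functional, that is, some $y\in X$, with $f_0(y)>\sup_{f\in K\cap\ker v}f(y)=\|y\|$. This is impossible for $\|f_0\|\le1$.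
\end{proof}

If $v_1,v_2\in O(X)$, then $v_1+v_2$ vanishes on the intersection of two dense sets, and the difficulty is that such an intersection need not be dense. It is dense when both sets are large in the sense of category. Recall Baire's theorem: in a compact Hausdorff space, a countable union of closed sets with empty interior has dense complement. A function that vanishes on a dense set vanishes at each of its points of continuity, so we want these points to be plentiful. This is the only place where the hypothesis on $\ell_1$ is used.

\begin{lemma}\label{lem:continuity}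
Suppose that $X$ contains no subspace isomorphic to $\ell_1$, and let $v\in X^{**}$. Then the set of points of $K$ at which $v|_K$ is discontinuous is a countable union of closed sets with empty interior.
\end{lemma}

\begin{proof}
For rationals $a<b$ let $D_{a,b}=\overline{\{v<a\}}\cap\overline{\{v>b\}}$, the sets and closures being taken in $K$. On every neighborhood of a point of $D_{a,b}$ the function $v$ takes two values more than $b-a$ apart, so $v$ is discontinuous there. Conversely, if $v$ is discontinuous at $f$, there is $\varepsilon>0$ such that $f$ lies in the closure of $\{v>v(f)+\varepsilon\}\cup\{v<v(f)-\varepsilon\}$, hence in the closure of one of the two sets. In the first case $f\in D_{a,b}$ for rationals $v(f)<a<b<v(f)+\varepsilon$, and in the second for rationals $v(f)-\varepsilon<a<b<v(f)$. So the set of discontinuities is the union of the closed sets $D_{a,b}$.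

Suppose that some $D_{a,b}$ contains a nonempty open set $W$. Then every nonempty open subset of $W$ meets both $\{v<a\}$ and $\{v>b\}$. We build vectors $x_1,x_2,\dots\in X$ of norm at most $\|v\|$, and nonempty open sets $W_s\subset W$ indexed by finite strings $s$ of zeros and ones, such that each $x_n$ imitates this oscillation on all the sets of the previous level. Let $W_\emptyset=W$. Given $W_s$ for $s\in\{0,1\}^n$, pick $f_s,g_s\in W_s$ with $v(f_s)<a$ and $v(g_s)>b$. By Goldstine's theorem, $B_X$ is weak$^*$ dense in $B_{X^{**}}$; these finitely many strict inequalities define a weak$^*$ neighborhood of $v$, so there is $x_{n+1}\in X$ with $\|x_{n+1}\|\le\|v\|$, $f_s(x_{n+1})<a$ and $g_s(x_{n+1})>b$ for all $s\in\{0,1\}^n$. Put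
\[
W_{s0}=\{f\in W_s:f(x_{n+1})<a\},\qquad W_{s1}=\{f\in W_s:f(x_{n+1})>b\}.
\]
These sets are open and contain $f_s$ and $g_s$, respectively. By induction, each $f\in W_s$ with $s=s_1\cdots s_n$ has $f(x_i)<a$ if $s_i=0$ and $f(x_i)>b$ if $s_i=1$.

Given scalars $c_1,\dots,c_n$, let $s_i=1$ if $c_i\ge0$ and $s_i=0$ otherwise, let $s'_i=1-s_i$, and take $f\in W_s$ and $g\in W_{s'}$. Then $c_i\,(f-g)(x_i)\ge(b-a)|c_i|$ for each $i$, and $\|f-g\|\le2$, so
\[
\frac{b-a}2\sum_i|c_i|\le\Big\|\sum_ic_ix_i\Big\|\le\|v\|\sum_i|c_i| .
\]
Hence the closed linear span of $(x_n)$ is isomorphic to $\ell_1$, a contradiction.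
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $v_1,v_2\in O(X)$. By Lemma~\ref{lem:continuity} and Baire's theorem, the set $C$ of points of $K$ at which both $v_1|_K$ and $v_2|_K$ are continuous is dense. Each $v_i$ vanishes on a dense subset of $K$ by Lemma~\ref{lem:dense}, hence on $C$. So $v_1+v_2$ vanishes on the dense set $C$, and $v_1+v_2\in O(X)$ by Lemma~\ref{lem:dense}. Now apply Lemma~\ref{lem:linear}.
\end{proof}

\begin{remark}\label{rem:l1}
For $\ell_1$ with its usual norm, uniqueness fails. The kernel of the restriction projection is $c_0^\perp\subset\ell_\infty^*$, and $\|y+v\|=\|y\|+\|v\|$ for $y\in\ell_1$, $v\in c_0^\perp$: for finitely supported $y$, take $f\in B_{\ell_\infty}$ almost norming $v$ and redefine it on the support of $y$ as the sign of $y$, which does not change $v(f)$. Hence $y+v\mapsto y+\varphi(v)e_1$ is a projection of norm $1$ onto $\ell_1$ for every functional $\varphi$ on $c_0^\perp$ with $\|\varphi\|\le1$.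
\end{remark}

\section{Amalgams}\label{sec:amalgam}

A counterexample must contain $\ell_1$, and it must be $AC$ in its bidual for a reason that does not hand us a projection. We glue spaces along a common subspace in the manner of an $\ell_1$-sum.

Let $(F,|\cdot|)$ be a Banach space and, for $n\ge1$, let $(Z_n,N_n)$ be a Banach space containing $F$ as a closed subspace with $N_n=|\cdot|$ on $F$. Put
\[
\mathcal W=\Big(\bigoplus_n(Z_n,N_n)\Big)_{\ell_1},\qquad
\mathcal M=\Big\{(y_n)\in\mathcal W:\ y_n\in F\text{ for all }n,\ \sum_ny_n=0\Big\}.
\]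
The sequences with all terms in $F$ form a closed subspace of $\mathcal W$ on which $(y_n)\mapsto\sum_ny_n$ is continuous, so $\mathcal M$ is closed. The Banach space $X=\mathcal W/\mathcal M$ is the \emph{amalgam} of the $Z_n$ over $F$. We write $[\zeta]$ for the class of $\zeta=(z_n)\in\mathcal W$, and $j_n:Z_n\to X$ for the map sending $z$ to the class of the sequence with $z$ in position $n$ and $0$ elsewhere. Then $\|j_nz\|\le N_n(z)$ and $[(z_n)]=\sum_nj_nz_n$, an absolutely convergent series. For $y\in F$ the sequence with $y$ in position $n$ and $-y$ in position $m$ belongs to $\mathcal M$, so all $j_n$ agree on $F$; call the common map $j:F\to X$. It is isometric, because a representative of $jy$ is a sequence $(y_n)$ in $F$ with $\sum_ny_n=y$, and then $\sum_n|y_n|\ge|y|$.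

\begin{proposition}\label{prop:AC}
Suppose that each $Z_n$ is reflexive and that $F$ is $AC$ in each $Z_n$. Then the amalgam $X$ is $AC$ in $X^{**}$.
\end{proposition}

To see the plan, take $F=\{0\}$ and $Z_n=\mathbb R$, so that $X=\ell_1$. Given $x^{**}$, local reflexivity (recalled below) provides a bounded family $(x_\alpha)$ in $X$ with $\lim_{\mathcal U}\|x_\alpha-u\|\le\|x^{**}-u\|$ for all $u\in X$. The family need not converge weakly, because mass can escape to infinity, but it has a coordinatewise limit $x$. If $u$ is supported in $\{1,\dots,M\}$, then $\sum_{n\le M}|x(n)-u(n)|=\lim_{\mathcal U}\sum_{n\le M}|x_\alpha(n)-u(n)|\le\|x^{**}-u\|$, and letting $M\to\infty$ shows that $x$ is a shadow of $x^{**}$. The escaping mass is simply discarded.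

When $F\ne\{0\}$ this is wrong. The fixed vector $jy$ can be written as $j_ny$ with $n\to\infty$; the coordinates then tend to $0$, although the only shadow of $jy$ is $jy$. The remedy is to replace each far coordinate by its shadow in $F$ instead of by $0$. For every $n$ and $z\in Z_n$ fix a shadow $g_n(z)\in F$, so that
\begin{equation}\label{eq:g}
|g_n(z)+y|\le N_n(z+y)\qquad(y\in F).
\end{equation}
No regularity of the maps $g_n$ will be needed. For $\zeta=(z_n)\in\mathcal W$ and $M\ge1$ put
\[
R_M\zeta=\sum_{n\le M}j_nz_n+j\Big(\sum_{n>M}g_n(z_n)\Big);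
\]
the series converges absolutely in $F$ since $|g_n(z_n)|\le N_n(z_n)$.

\begin{lemma}[folding the tail]\label{lem:fold}
If $\zeta\in\mathcal W$ and $u=\sum_{n\le M}j_nu_n$ with $u_n\in Z_n$, then $\|R_M\zeta-u\|\le\|[\zeta]-u\|$.
\end{lemma}

\begin{proof}
Put $u_n=0$ for $n>M$. The representatives of $[\zeta]-u$ are the sequences $(z_n-u_n+y_n)$ with $(y_n)\in\mathcal M$. For each of them, \eqref{eq:g} and the triangle inequality give
\begin{align*}
\sum_nN_n(z_n-u_n+y_n)&\ge\sum_{n\le M}N_n(z_n-u_n+y_n)+\Big|\sum_{n>M}\big(g_n(z_n)+y_n\big)\Big|\\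
&\ge\Big\|\sum_{n\le M}j_n(z_n-u_n+y_n)+j\Big(\sum_{n>M}g_n(z_n)+\sum_{n>M}y_n\Big)\Big\| .
\end{align*}
The vector on the right is $R_M\zeta-u+j(\sum_ny_n)=R_M\zeta-u$. Take the infimum over $(y_n)\in\mathcal M$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:AC}]
Let $x^{**}\in X^{**}$; we find a shadow of it in $X$. The principle of local reflexivity (Lindenstrauss--Rosenthal) states that for every finite-dimensional subspace $H\subset X^{**}$ and every $\varepsilon>0$ there is a linear map $T:H\to X$ with $\|T\|\le1+\varepsilon$ and $Tx=x$ for $x\in H\cap X$. Consider the pairs $\alpha=(G,\varepsilon)$ with $G\subset X$ a finite-dimensional subspace and $0<\varepsilon\le1$, ordered by $(G,\varepsilon)\le(G',\varepsilon')$ if $G\subset G'$ and $\varepsilon'\le\varepsilon$. Any two pairs have an upper bound, so there is an ultrafilter $\mathcal U$ containing all the sets $\{\alpha:\alpha\ge\alpha_0\}$. For each $\alpha=(G,\varepsilon)$ take $T_\alpha$ as above for $H=G+\mathbb Rx^{**}$, and put $x_\alpha=T_\alpha x^{**}$. If $u\in X$, $0<\delta\le1$ and $\alpha\ge(\mathbb Ru,\delta)$,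 then $\|x_\alpha-u\|=\|T_\alpha(x^{**}-u)\|\le(1+\delta)\|x^{**}-u\|$. Hence
\begin{equation}\label{eq:plr}
\lim_{\mathcal U}\|x_\alpha-u\|\le\|x^{**}-u\|\qquad(u\in X).
\end{equation}

Since $\|x_\alpha\|\le2\|x^{**}\|$, we can write $x_\alpha=[\zeta_\alpha]$ with $\zeta_\alpha=(z_n^\alpha)_n$ and $\sum_nN_n(z_n^\alpha)\le C:=2\|x^{**}\|+1$. The spaces $Z_n$ and their closed subspace $F$ are reflexive, so the weak limits
\[
z_n=\lim_{\mathcal U}z_n^\alpha\in Z_n,\qquad f_M=\lim_{\mathcal U}\sum_{n>M}g_n(z_n^\alpha)\in F
\]
exist, all these families being bounded by $C$. Let $c_n=\lim_{\mathcal U}N_n(z_n^\alpha)$. Then $\sum_{n\le M}c_n=\lim_{\mathcal U}\sum_{n\le M}N_n(z_n^\alpha)\le C$ for all $M$, so $\sum_nc_n\le C$. We have $N_n(z_n)\le c_n$, so $(z_n)\in\mathcal W$. Also $f_M-f_{M+1}$ is the weak limit of $g_{M+1}(z_{M+1}^\alpha)$, so $|f_M-f_{M+1}|\le c_{M+1}$, and $(f_M)$ converges in norm to some $f\in F$. Consequently the vectors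
\[
x_M=\sum_{n\le M}j_nz_n+jf_M
\]
converge in norm to $x=[(z_n)]+jf$.

Let $u=\sum_{n\le m}j_nu_n$ and $M\ge m$. The maps $j_1,\dots,j_M,j$ are bounded and linear, so $x_M$ is the weak limit of $R_M\zeta_\alpha$ along $\mathcal U$. By Lemma~\ref{lem:fold} and \eqref{eq:plr},
\[
\|x_M-u\|\le\lim_{\mathcal U}\|R_M\zeta_\alpha-u\|\le\lim_{\mathcal U}\|x_\alpha-u\|\le\|x^{**}-u\| .
\]
Letting $M\to\infty$ gives $\|x-u\|\le\|x^{**}-u\|$. Vectors $u$ of this form are dense in $X$ and both sides are continuous in $u$, so $x$ is a shadow of $x^{**}$.
\end{proof}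

Reflexivity cannot be omitted: for $Z_1=c_0$ and $F=Z_2=Z_3=\dots=\{0\}$ the amalgam is $c_0$. Remark~\ref{rem:necessary} shows that the $AC$ hypothesis cannot be omitted either.

\section{The limit operator and a renorming of $\ell_1$}\label{sec:C}

We now let the spaces $Z_n$ approach a space $Z$ without reaching it. The mechanism is visible in dimension one.

\begin{example}\label{ex:toy}
Let $F=\{0\}$, $Z=Z_n=\mathbb R$ and $N_n(t)=(1+\frac1n)|t|$. Then $X$ is the space of real sequences with $\|x\|=\sum_n(1+\frac1n)|x_n|<\infty$. Let $Sx=\sum_nx_n$. The vectors $e_n=j_n(1)$ have $Se_n=1$ and norms decreasing to $1$, so their weak$^*$ limit $J(1)\in X^{**}$ along a free ultrafilter has norm at most $1$, and it takes the value $1$ at the functional $S$. No vector of $X$ does as well, since $|Sx|<\|x\|$ for $x\ne0$. So if $P$ is any contractive projection of $X^{**}$ onto $X$, the number $U=SPJ(1)$ has $|U|<1$. Viewed as an operator on $Z=\mathbb R$, $U$ moves every vector toward $F$, and its powers converge to the projection of $Z$ onto $F$. Here that projection is $0$ and nothing is contradicted;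 with the pair of Example~\ref{ex:median} in place of $\{0\}\subset\mathbb R$ there is no contractive projection to converge to.
\end{example}

The following setting covers both counterexamples. Let $(Z,N)$ be a Banach space, $F$ a closed subspace normed by $N$, and $q:Z\to E=Z/F$ the quotient map, with quotient norm $|\cdot|_E$. Let $Z_1\subset Z_2\subset\cdots$ be closed subspaces of $Z$ that contain $F$ and have dense union, and let $N_n$ be a complete norm on $Z_n$ such that
\begin{equation}\label{eq:setting}
N_n\ge N\text{ on }Z_n,\qquad N_n=N\text{ on }F,\qquad N_n(z)\to N(z)\text{ for }z\in\textstyle\bigcup_kZ_k .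
\end{equation}
Let $X$ be the amalgam of the $(Z_n,N_n)$ over $F$. If $F$ is $AC$ in $(Z,N)$, it is $AC$ in each $(Z_n,N_n)$, because a shadow for $N$ is a shadow for the larger norm $N_n$. Let $E_n=q(Z_n)\subset E$ and $\Sigma=(\bigoplus_nE_n)_{\ell_1}$, and define
\[
S:X\to Z,\quad S[(z_n)]=\sum_nz_n;\qquad \pi:X\to\Sigma,\quad\pi[(z_n)]=(qz_n)_n .
\]
Both formulas define contractive operators on $\mathcal W$, since $|qz_n|_E\le N(z_n)\le N_n(z_n)$, and both vanish on $\mathcal M$; so $S$ and $\pi$ are well defined and contractive. We have $Sjy=y$ for $y\in F$. Also $\ker\pi=j(F)$: if all $z_n$ lie in $F$, then $[(z_n)]=j(\sum_nz_n)$, and $\pi jy=0$.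

\begin{lemma}\label{lem:J}
In this setting, if $P$ is a bounded projection of $X^{**}$ onto $X$, there is a linear map $T:Z\to X$ with $\|Tz\|\le\|P\|\,N(z)$ for $z\in Z$ and $Ty=jy$ for $y\in F$.
\end{lemma}

\begin{proof}
Fix a free ultrafilter $\mathcal V$ on $\mathbb N$. For $z\in\bigcup_kZ_k$ the vectors $j_nz$ are defined for all large $n$, and $\|j_nz\|\le N_n(z)\to N(z)$. Let $Jz\in X^{**}$ be their weak$^*$ limit along $\mathcal V$. Then $J$ is linear, $\|Jz\|\le N(z)$, and $Jy=jy$ for $y\in F$. Extend $J$ to $Z$ by density and put $T=PJ$.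
\end{proof}

So $j:F\to X$ always extends to a contractive operator $J:Z\to X^{**}$, and to rule out projections we must make it impossible to extend $j$ to an operator $Z\to X$. Some device is needed: if $(Z_n,N_n)=(Z,N)$ for all $n$, then $T=j_1$ is such an extension. In this section the device is a penalty, vanishing at infinity, on the part of a vector that is not in $F$.

Let $Z$ be finite-dimensional and $F\ne Z$. The \emph{penalized amalgam} of the pair $F\subset Z$ is the amalgam $X$ for
\[
Z_n=Z,\qquad N_n(z)=N(z)+\tfrac1n|qz|_E ,
\]
which satisfy \eqref{eq:setting}. For $x=[(z_n)]$ put $\eta(x)=\sum_n\frac1n|qz_n|_E$. This depends only on $\pi x$, and $\eta(x)=0$ if and only if $x\in\ker\pi=j(F)$. For every representative, $N(\sum_nz_n)+\sum_n\frac1n|qz_n|_E\le\sum_nN_n(z_n)$; taking the infimum,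
\begin{equation}\label{eq:penalty}
N(Sx)+\eta(x)\le\|x\|\qquad(x\in X).
\end{equation}

\begin{proposition}\label{prop:penalized}
Let $X$ be the penalized amalgam of $F\subset Z$. Then $X$ is isomorphic to $\ell_1$. If there is a contractive projection of $X^{**}$ onto $X$, there is a contractive projection of $(Z,N)$ onto $F$.
\end{proposition}

\begin{proof}
The map $\pi$ is onto $\Sigma=\ell_1(E)$: given $(e_n)\in\Sigma$, choose $z_n$ with $qz_n=e_n$ and $N(z_n)\le2|e_n|_E$, so that $N_n(z_n)\le3|e_n|_E$. By the open mapping theorem $X/j(F)\cong\ell_1(E)$, and the finite-dimensional subspace $j(F)$ is complemented, so $X\cong F\oplus\ell_1(E)$. Since $E\neq\{0\}$ and $F$ are finite-dimensional, they are isomorphic to $\ell_1^{\dim E}$ and $\ell_1^{\dim F}$, and $F\oplus\ell_1(E)\cong\ell_1$.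

Let $T$ be given by Lemma~\ref{lem:J} with $\|P\|\le1$, and let $U=ST:Z\to Z$. Then $Uy=y$ for $y\in F$, and \eqref{eq:penalty} gives
\begin{equation}\label{eq:drop}
N(Uz)+\eta(Tz)\le N(z)\qquad(z\in Z).
\end{equation}
So $U$ lowers the norm of $z$ unless $Tz\in j(F)$, in which case $Uz\in F$. The range of $U$ need not lie in $F$, so we apply $U$ where the norm can no longer be lowered. Let $\mathcal Q$ be the set of contractive operators $Q$ on $(Z,N)$ with $Qy=y$ for $y\in F$. It contains the identity and is compact, since $\dim Z<\infty$. Fix a basis $b_1,\dots,b_r$ of $Z$, and let $Q_0\in\mathcal Q$ minimize the continuous function $\Phi(Q)=\sum_iN(Qb_i)$. Then $UQ_0\in\mathcal Q$, and by \eqref{eq:drop}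
\[
\Phi(Q_0)\le\Phi(UQ_0)\le\Phi(Q_0)-\sum_i\eta(TQ_0b_i).
\]
Hence $\eta(TQ_0b_i)=0$, so $TQ_0b_i\in j(F)$ and $UQ_0b_i\in F$ for every $i$. Thus $UQ_0$ is contractive, has range in $F$, and fixes $F$ pointwise: it is a contractive projection onto $F$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $X$ be the penalized amalgam of the pair $F\subset Z$ of Example~\ref{ex:median}. It is $AC$ in $X^{**}$ by Proposition~\ref{prop:AC}; it is isomorphic to $\ell_1$ and not $1$-complemented in $X^{**}$ by Proposition~\ref{prop:penalized}. Transporting its norm to $\ell_1$ proves the first assertion.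

Let $W$ be $AC$ in $W^{**}$. The space $X\oplus_1W$, with norm $\|x\|+\|w\|$, is isomorphic to $\ell_1\oplus W$, and its bidual is $X^{**}\oplus_1W^{**}$ with the canonical embedding acting coordinatewise. If $x$ is a shadow of $x^{**}$ in $X$ and $w$ is a shadow of $w^{**}$ in $W$, adding the two defining inequalities shows that $(x,w)$ is a shadow of $(x^{**},w^{**})$. So $X\oplus_1W$ is $AC$ in its bidual. If $P$ were a contractive projection of $X^{**}\oplus_1W^{**}$ onto $X\oplus_1W$, the map sending $x^{**}$ to the first coordinate of $P(x^{**},0)$ would be a contractive projection of $X^{**}$ onto $X$, and there is none.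
\end{proof}

\begin{remark}\label{rem:necessary}
If the penalized amalgam $X$ is $AC$ in $X^{**}$, then $F$ is $AC$ in $Z$. Indeed, given $z\in Z$, let $z_0$ have least norm in the compact set $D=\{z'\in Z:N(z'-y)\le N(z-y)\text{ for all }y\in F\}$, which contains $z$, and let $x\in X$ be a shadow of $Jz_0$. For $y\in F$, \eqref{eq:penalty} applied to $x-jy$ gives $N(Sx-y)+\eta(x)\le\|J(z_0-y)\|\le N(z_0-y)$. So $Sx\in D$ and $N(Sx)\le N(z_0)-\eta(x)$, whence $\eta(x)=0$, and $Sx\in D\cap F$ is a shadow of $z$.
\end{remark}

\section{An uncomplemented example}\label{sec:A}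

To exclude all bounded projections we need a reflexive space $Z$ and an $AC$-subspace $F$ that is not complemented at all. The $AC$ property costs nothing: it can be obtained by an equivalent renorming, which does not affect complementation. The reason is that an approximate nearest point to $z$ in $F$ is a shadow up to a constant factor, and the factor is absorbed by stretching distances away from $F$.

\begin{lemma}\label{lem:renorm}
Let $(Z,|\cdot|)$ be a Banach space and $F$ a closed subspace. Then
\[
N(z)=\inf_{w\in F}\big(|w|+3|z-w|\big)
\]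
is a norm on $Z$ with $|z|\le N(z)\le3|z|$ and $N=|\cdot|$ on $F$, and $F$ is $AC$ in $(Z,N)$.
\end{lemma}

\begin{proof}
Adding and scaling the vectors $w$ shows that $N$ is a seminorm. We have $|w|+3|z-w|\ge|w|+|z-w|\ge|z|$; the choice $w=0$ gives $N(z)\le3|z|$, and for $z\in F$ the choice $w=z$ gives $N(z)\le|z|$. Given $z\in Z$, choose $p\in F$ with $|z-p|\le2\operatorname{dist}(z,F)$. For $w\in F$ we have $|p-w|\le|p-z|+|z-w|\le3|z-w|$. Hence for $y\in F$, replacing $w$ by $w-y$ in the infimum,
\[
N(z-y)=\inf_{w\in F}\big(|w-y|+3|z-w|\big)\ge\inf_{w\in F}\big(|w-y|+|p-w|\big)\ge|p-y|=N(p-y),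
\]
so $p$ is a shadow of $z$.
\end{proof}

An uncomplemented subspace is assembled from finite-dimensional pieces onto which all projections have large norm. Let $G_k=\{-1,1\}^k$ with the uniform probability and expectation $\mathbb E$, let $r_1,\dots,r_k$ be the coordinate functions, and let $R_k$ be their linear span in $L_1(G_k)$.

\begin{lemma}\label{lem:rademacher}
Every projection $P$ of $L_1(G_k)$ onto $R_k$ has norm at least $\sqrt{k/3}$.
\end{lemma}

\begin{proof}
We average $P$ over the group $G_k$ (coordinatewise multiplication), which reduces the estimate to one explicit projection. For $h\in G_k$ let $T_hf(s)=f(hs)$; this is an isometry of $L_1(G_k)$, and $T_hT_{h'}=T_{hh'}$. The functions $w_A=\prod_{i\in A}r_i$, $A\subset\{1,\dots,k\}$, are $2^k$ orthonormal functions, so they form a basis, and $T_hw_A=w_A(h)w_A$; in particular $T_hR_k=R_k$. Let $\bar P=2^{-k}\sum_hT_h^{-1}PT_h$. Each term maps into $R_k$ and fixes $R_k$ pointwise, so $\bar P$ is a projection onto $R_k$ with $\|\bar P\|\le\|P\|$, and reindexing the sum shows that $\bar P$ commutes with every $T_h$. If $\bar Pw_A=\sum_ic_ir_i$,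 applying $T_h$ gives $c_ih_i=c_iw_A(h)$ for all $h$ and $i$, so $c_i=0$ unless $A=\{i\}$. Thus $\bar Pw_A=0$ when $|A|\ne1$.

The function $f=\prod_i(1+r_i)=\sum_Aw_A$ equals $2^k$ at $(1,\dots,1)$ and $0$ elsewhere, so $\|f\|_1=1$, and $\bar Pf=s:=\sum_ir_i$. We have $\mathbb Es^2=k$. In the expansion of $s^4$ only the $k$ terms $r_i^4$ and the $3k(k-1)$ terms equal to $r_i^2r_l^2$ with $i\neq l$ have nonzero mean, so $\mathbb Es^4=3k^2-2k\le3k^2$. H\"older's inequality with exponents $3/2$ and $3$, applied to $s^2=|s|^{2/3}|s|^{4/3}$, gives $k\le(\mathbb E|s|)^{2/3}(3k^2)^{1/3}$, that is, $\|s\|_1\ge\sqrt{k/3}$.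
\end{proof}

\begin{remark}
These two lemmas give another pair for the proof of Theorem~\ref{thm:C}. Take $Z=L_1(G_{28})$ and $F=R_{28}$ with the norm $N$ of Lemma~\ref{lem:renorm}. An $N$-contractive projection $\Pi$ onto $F$ would satisfy $|\Pi z|=N(\Pi z)\le N(z)\le3|z|$, whereas $\sqrt{28/3}>3$.
\end{remark}

A penalty that changes the norm by a bounded factor cannot stop a bounded operator, so the extension $T$ of Lemma~\ref{lem:J} must now be obstructed differently. We let each $Z_n$ exceed $F$ by only finitely many dimensions. Then $\pi T$ induces an operator from the reflexive space $E$ into an $\ell_1$-sum of finite-dimensional spaces, and such an operator is almost of finite rank.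

\begin{lemma}\label{lem:schur}
Let $\Sigma=(\bigoplus_nE_n)_{\ell_1}$ with each $E_n$ finite-dimensional, and let $Q_m:\Sigma\to\Sigma$ replace the first $m$ coordinates by $0$. If $E$ is reflexive and $\tau:E\to\Sigma$ is a bounded operator, then $\|Q_m\tau\|\to0$.
\end{lemma}

\begin{proof}
We first show that $\Sigma$ has the Schur property: weakly null sequences are norm null. Otherwise there is a weakly null sequence $(x_k)$ with $\|x_k\|\ge\delta>0$ for all $k$. Each coordinate of $x_k$ tends weakly to $0$ in a finite-dimensional space, hence in norm, so $\|x_k-Q_mx_k\|\to0$ as $k\to\infty$ for fixed $m$. Put $m_0=0$ and choose inductively $k_1<k_2<\cdots$ and $m_1<m_2<\cdots$ with $\|x_{k_i}-Q_{m_{i-1}}x_{k_i}\|<\delta/8$ and $\|Q_{m_i}x_{k_i}\|<\delta/8$. Let $x_i'$ be the restriction of $x_{k_i}$ to the coordinates $m_{i-1}<n\le m_i$; then $\|x_{k_i}-x_i'\|<\delta/4$ and $\|x_i'\|>3\delta/4$. For each $n$ in the $i$th block choose $\varphi_n\in B_{E_n^*}$ norming the $n$th coordinate of $x_{k_i}$. Then $\varphi=(\varphi_n)$ belongs to the unit ball of $\Sigma^*$, and $\varphi(x_{k_i})\ge\|x_i'\|-\|x_{k_i}-x_i'\|>\delta/2$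 for all $i$, which contradicts weak convergence to $0$.

Now suppose that $\|Q_m\tau\|>\delta>0$ for infinitely many $m$, and for these $m$ pick $e_m\in B_E$ with $\|Q_m\tau e_m\|>\delta$. A bounded sequence in a reflexive space has a weakly convergent subsequence, so along a subsequence $e_m\to e$ weakly. Then $\tau(e_m-e)$ is weakly null, hence norm null, and $\|Q_m\tau e_m\|\le\|\tau(e_m-e)\|+\|Q_m\tau e\|\to0$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:complemented}
In the setting of Section~\ref{sec:C}, assume that $Z$ is reflexive and that every $E_n=q(Z_n)$ is finite-dimensional. If $X$ is complemented in $X^{**}$, then $F$ is complemented in $Z$.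
\end{proposition}

\begin{proof}
It suffices to find a bounded operator $s:E\to Z$ with $qs=I_E$, for then $z\mapsto z-sqz$ takes values in $\ker q=F$ and fixes $F$ pointwise.

Let $T:Z\to X$ be given by Lemma~\ref{lem:J}, and let $\sigma:\Sigma\to E$ be the contractive operator $\sigma(e_n)=\sum_ne_n$; then $qS=\sigma\pi$. A bounded operator on $Z$ that vanishes on $F$ factors boundedly through $q$. Both $\pi T$ and $I_Z-ST$ vanish on $F$, so
\[
\pi T=\tau q,\qquad I_Z-ST=Dq
\]
with $\tau:E\to\Sigma$ and $D:E\to Z$ bounded. Then $qDq=q-\sigma\pi T=(I_E-\sigma\tau)q$, and $q$ is onto, so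
\[
qD=I_E-\sigma\tau .
\]
Thus $D$ is a right inverse of $q$ up to the error $\sigma\tau$, which we split into a small part and a finite-rank part. The quotient $E$ of the reflexive space $Z$ is reflexive, so Lemma~\ref{lem:schur} gives $m$ with $\|Q_m\tau\|<1$. Put $t_1=\sigma Q_m\tau$ and $t_0=\sigma(I_\Sigma-Q_m)\tau$. Then $\|t_1\|<1$, so $A=(I_E-t_1)^{-1}=\sum_{i\ge0}t_1^i$ is bounded, and $t_0$ takes values in $E_1+\dots+E_m=E_m$. We get $qDA=(I_E-t_1-t_0)A=I_E-t_0A$. Lifting a basis of the finite-dimensional space $E_m$ gives a bounded linear map $\lambda:E_m\to Z$ with $q\lambda e=e$ for $e\in E_m$. Then $s=DA+\lambda t_0A$ satisfies $qs=I_E$.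
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $Z=(\bigoplus_kL_1(G_k))_{\ell_2}$ with norm $|\cdot|$, and let $F=(\bigoplus_kR_k)_{\ell_2}$, a closed subspace. As an $\ell_2$-sum of finite-dimensional spaces, $Z$ is separable and reflexive. The subspace $F$ is not complemented in $Z$: if $P$ were a bounded projection onto $F$, then placing $f\in L_1(G_k)$ in position $k$, applying $P$, and taking the $k$th coordinate would define a projection of $L_1(G_k)$ onto $R_k$ of norm at most $\|P\|$, for every $k$, against Lemma~\ref{lem:rademacher}.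

Let $N$ be the norm of Lemma~\ref{lem:renorm}. It is equivalent to $|\cdot|$, so $(Z,N)$ is separable and reflexive and $F$ is not complemented in it; and $F$ is $AC$ in $(Z,N)$. Put
\[
Z_n=\{(f_k)\in Z:\ f_k\in R_k\text{ for all }k>n\},\qquad N_n=N|_{Z_n}.
\]
The $Z_n$ are increasing closed subspaces containing $F$, their union contains all finitely supported sequences and so is dense, and \eqref{eq:setting} holds. Since $Z_n=F+\bigoplus_{k\le n}L_1(G_k)$, each $q(Z_n)$ is finite-dimensional. Let $X$ be the amalgam of the $(Z_n,N_n)$ over $F$. It is separable, being a quotient of an $\ell_1$-sum of countably many separable spaces. Each $Z_n$ is reflexive and $F$ is $AC$ in it, so $X$ is $AC$ in $X^{**}$ by Proposition~\ref{prop:AC}. By Proposition~\ref{prop:complemented}, $X$ is not the range of a bounded projection on $X^{**}$.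
\end{proof}

\begin{thebibliography}{9}

\bibitem{AC2}
\emph{Almost constrained subspaces of Banach spaces - II},
\texttt{http://home.iitk.ac.in/\textasciitilde{}sudipta/hypernew.pdf}

\end{thebibliography}
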